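# A cardinal that satisfies its own continuum hypothesis but cannot be well-ordered

## 1. Adding one point to a set

Take $X=\{0,1\}$. Its power set $\{\emptyset,\{0\},\{1\},X\}$ has four elements, so a set with three elements sits strictly between $X$ and $\mathcal P(X)$. For $X=\{0\}$ nothing sits between, since $\mathcal P(X)$ has two elements; for $X=\emptyset$ the sizes are $0$ and $1$, again with nothing between. For every finite $X$ with at least two elements there is something between, and the reason is already visible for two: the map
$$x\mapsto\{x\},\qquad *\mapsto\emptyset,\qquad **\mapsto X$$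
injects $X$ *plus two points* into $\mathcal P(X)$, so $X$ plus one point is strictly between.

We work in ZF, without the axiom of choice. Write $|X|\le|Y|$ if there is an injection $X\to Y$, and $|X|=|Y|$ if there is a bijection. The Cantor–Bernstein theorem ($|X|\le|Y|\le|X|$ implies $|X|=|Y|$) and Cantor's theorem ($m<2^m$) hold in ZF. Cardinals $m,n$ are cardinalities of arbitrary sets, well-orderable or not; $2^m=|\mathcal P(X)|$ for $|X|=m$; and $n<m$ means $n\le m$ and $n\ne m$.

The same trick works for some infinite sets. Let $X$ be infinite and suppose that there is *no* injection $\omega\to X$ (without choice such sets may exist; they are called infinite Dedekind-finite sets).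

* $|X|\ne|X|+1$. If $f:Y\cup\{*\}\to Y$ is an injection, where $*\notin Y$, put $x_0=f(*)$ and $x_{i+1}=f(x_i)$. These are distinct: from $x_i=x_k$ with $i<k$, cancelling $f$ gives $*=x_{k-i-1}\in Y$, which is false. So $\omega$ injects into $Y$. Apply this with $Y=X$.
* $|X|+1\neq2^{|X|}$. The displayed map shows $|X|+2\le2^{|X|}$. If $2^{|X|}=|X|+1$, then $Y=X\cup\{*\}$ satisfies $|Y|+1\le|Y|$, so $\omega$ injects into $Y$, and after dropping one value, into $X$.

So $|X|<|X|+1<2^{|X|}$.

**Definition.** Let $m$ be a cardinal. The *continuum hypothesis for* $m$, $\mathrm{CH}(m)$, says: for any cardinal $n$, if $m\le n\le2^m$, then $n=m$ or $n=2^m$.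

We have checked that $\mathrm{CH}(0)$ and $\mathrm{CH}(1)$ hold, that $\mathrm{CH}(m)$ fails for finite $m\ge2$, and that it fails for every infinite Dedekind-finite $m$. An infinite $m$ satisfying $\mathrm{CH}(m)$ therefore has $\aleph_0\le m$. So $\mathrm{CH}(m)$ pushes $m$ a little way toward being well-behaved. How far? Two facts in ZF frame the question.

* (Specker) If $\mathrm{CH}(m)$ and $\mathrm{CH}(2^m)$ hold, then $2^m$ is well-orderable, and in fact $2^m=\aleph(m)$, where the *Hartogs number* $\aleph(m)$ is the least ordinal that does not inject into a set of size $m$. (For instance $\aleph(3)=4$ and $\aleph(\aleph_0)=\omega_1$.)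
* $\mathrm{CH}(m)$ alone does not imply that $2^m$ is well-orderable. Under determinacy every set of reals has the perfect set property, so $\mathrm{CH}(\aleph_0)$ holds, while $\mathbb R$ is not well-orderable.

In the second example $m=\aleph_0$ itself is well-ordered. That leaves the question: does $\mathrm{CH}(m)$ imply, in ZF, that $m$ is well-orderable? The answer is no.

**Theorem 1 (Main Theorem).** If ZF is consistent, so is ZF + "there is an infinite cardinal $m$, not well-orderable, such that $\mathrm{CH}(m)$ holds". In the model below, $m=|A^{<\omega}\times\omega|$ for a set $A\subseteq2^\omega$; thus $m\le2^{\aleph_0}$, $m^2=m$, and moreover $2^m=2^{\aleph_0}$.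

Hence ZF, if consistent, does not prove that $\mathrm{CH}(m)$ implies that $m$ is well-orderable. Only the consistency of ZF is used: from a model of ZF we pass to its $L$, and we speak of generic extensions of $L$ in the usual way (Boolean-valued models, or countable transitive models of large finite fragments).

## 2. Forcing facts used throughout

$\mathrm{Fn}(I,J)$ is the set of finite partial functions from $I$ to $J$, ordered by reverse inclusion. A tuple in $(2^\omega)^t$ is viewed as a function $t\times\omega\to2$; it is *Cohen* over a model $M$ if it is $\mathrm{Fn}(t\times\omega,2)$-generic over $M$. We write $d\subseteq\bar b$ when $d\in\mathrm{Fn}(t\times\omega,2)$ is a finite part of $\bar b$. $B^{[t]}$ is the set of $t$-tuples of *distinct* elements of $B$. Elements of $2^\omega$ are identified with subsets of $\omega$ and called reals.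

* **Product lemma.** For $P,Q\in M$: $g\times h$ is $P\times Q$-generic over $M$ iff $g$ is $P$-generic over $M$ and $h$ is $Q$-generic over $M[g]$. The roles of $P$ and $Q$ may be exchanged.
* **Chain condition.** If $\lambda>\omega$ is regular and $P$ has no antichain of size $\lambda$, then $\lambda$ stays regular in $P$-extensions.
* **Separative quotient.** On a poset put $p\le_{\mathrm{sep}}q$ iff every $p'\le p$ is compatible with $q$; equivalently, $p\Vdash q\in\dot g$. Identifying $p,q$ when $p\le_{\mathrm{sep}}q\le_{\mathrm{sep}}p$ gives the separative quotient. Example: in the two-point chain $q<1$ we have $1\le_{\mathrm{sep}}q$, and the quotient is one point. If the separative quotients of two posets have isomorphic dense subsets, the posets have isomorphic Boolean completions and hence the same generic extensions: a generic for one computes, and is computed by, a generic for the other.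
* **Intermediate models** (Jech, *Set Theory*, 3rd ed., Lemma 15.43). Let $B\in L$ be a complete Boolean algebra in $L$ and $\hat g$ a generic ultrafilter. If $L\subseteq W\subseteq L[\hat g]$ and $W\models\mathrm{ZFC}$, then $W=L[D\cap\hat g]$ for some complete subalgebra $D\in L$ of $B$.
* **Relative constructibility.** For a set $x$ of ordinals, $L[x]\models\mathrm{ZFC}$ has a canonical well-order definable from $x$, so each element of $L[x]$ is definable from $x$ and an ordinal, its index. For sets $x_1,x_2$, $L(x_1,x_2)$ is the least transitive model of ZF that contains all ordinals and has $x_1,x_2$ as elements. Each of its elements is definable in it from $x_1,x_2$, ordinals, and finitely many members of the transitive closure of $\{x_1,x_2\}$, as one sees by induction along the levels (the Gödel number of the formula used at a level counts as an ordinal).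

## 3. Cohen's set of reals, and why $\omega_1^L$ gets in the way

The most natural source of a set of reals that cannot be well-ordered is a set of Cohen reals from which the enumeration has been forgotten. Let $a=(a_i)_{i<\omega}$ be $\mathrm{Fn}(\omega\times\omega,2)$-generic over $L$, put $A=\{a_i:i<\omega\}$ and $N_0=L(A)$. Each element of $N_0$ is definable in $N_0$ from $A$, ordinals and finitely many members of $A$. By density the $a_i$ are distinct, and for all $d\in\mathrm{Fn}(t\times\omega,2)$ and finite $E\subseteq A$ there are infinitely many pairwise disjoint $\bar b\in(A\setminus E)^{[t]}$ with $d\subseteq\bar b$. The following lemma says that $N_0$ sees only finitely many digits of each new real. Its proof is a small model of what comes later.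

**Lemma 2.** Let $F\subseteq A$ be finite with increasing (lexicographic) enumeration $\bar f$, let $\bar b\in(A\setminus F)^{[t]}$, and suppose $N_0\models\varphi(\bar f,\bar b,A,\vec\alpha)$ with ordinals $\vec\alpha$. Then there is a finite $d\subseteq\bar b$ with $N_0\models\varphi(\bar f,\bar b',A,\vec\alpha)$ for every $\bar b'\in(A\setminus F)^{[t]}$ with $d\subseteq\bar b'$.

*Proof.* Take any $\bar b'\in(A\setminus F)^{[t]}$ and let $c=(c_i)_{i<\omega}$ list the elements of $A$ outside $F\cup\operatorname{ran}\bar b'$ in the order of their indices. By the product lemma, $\bar b'$ is Cohen over $L[\bar f]$ and $c$ is $\mathrm{Fn}(\omega\times\omega,2)$-generic over $L[\bar f][\bar b']$. Let $\psi$ be the statement "$L(\dot A)\models\varphi(\bar f,\bar b',\dot A,\vec\alpha)$", where $\dot A$ names $F\cup\operatorname{ran}\bar b'\cup\{c_i:i<\omega\}$. A finite permutation of the index of $c$ is an automorphism of the forcing that does not change the set $\{c_i\}$; so a condition forces $\psi$ iff its image does. Given two conditions, some finite permutation moves the indices mentioned by the first away from those mentioned by the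 second, making them compatible. Hence no two conditions decide $\psi$ oppositely, and $1$ decides $\psi$. Therefore
$$N_0\models\varphi(\bar f,\bar b',A,\vec\alpha)\iff L[\bar f][\bar b']\models\text{“}1\Vdash\psi\text{”}.$$
For $\bar b'=\bar b$ the right side is true, and so is forced over $L[\bar f]$ by some finite $d\subseteq\bar b$. Every $\bar b'\supseteq d$ as in the lemma is Cohen over $L[\bar f]$, so the right side holds for $\bar b'$ too. $\square$

Which cardinal should we try? Not $|A|$: an injection $f:\omega\to A$ in $N_0$ would be definable from $A$, ordinals and the enumeration of some finite $F$; some value $f(i)=b$ lies outside $F$; by Lemma 2 we get $f(i)=b'$ for infinitely many $b'$, which is absurd. So $A$ is Dedekind-finite and $\mathrm{CH}(|A|)$ fails by Section 1. A copy of $\omega$ must be put in, and to have $m^2=m$ we also put in tuples. So we try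
$$X=A^{<\omega}\times\omega,\qquad m=|X|.$$
We have $m\le2^{\aleph_0}$, since $A\subseteq2^\omega$ and finite sequences of reals are coded by reals.

**In $N_0$, however, $\mathrm{CH}(m)$ fails: $m<m+\aleph_1<2^m$.** The forcing has no uncountable antichains, so $\omega_1^L=\omega_1^{L[a]}$, and this is also $\omega_1$ of $N_0$. Since $L\models\mathrm{AC}$, $\omega_1$ injects into $\mathcal P(\omega)\cap L$. So $\aleph_1\le2^{\aleph_0}$ in $N_0$, and $m+\aleph_1\le2^{\aleph_0}+2^{\aleph_0}=2^{\aleph_0}\le2^m$, as $\omega$ injects into $X$.

*$m\ne m+\aleph_1$.* Let $f:\omega_1\to X$ be an injection, definable from $A$, ordinals and the enumeration of a finite $F$. Suppose $f(\xi)=(\bar a,j)$ has entries outside $F$; let $\bar b$ list the distinct ones. By Lemma 2 the statement $f(\xi)=(\bar a,j)$ stays true when $\bar b$ is replaced in $\bar a$ by some $\bar b'\ne\bar b$, so $f(\xi)$ has two values. Hence $\operatorname{ran}f\subseteq F^{<\omega}\times\omega$, which is countable: a contradiction.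

*$m+\aleph_1\ne2^m$.* We have $|A\times\omega_1|\le2^{\aleph_0}\le2^m$, so it suffices to exclude an injection $g$ of $A\times\omega_1$ into the disjoint union of $X$ and $\omega_1$. Let $g$ be definable from the enumeration of $F$ and let $b\in A\setminus F$. If $g(b,\xi)=\eta\in\omega_1$ for some $\xi$, then by Lemma 2 $g(b',\xi)=\eta$ for other $b'$, a contradiction. So $\xi\mapsto g(b,\xi)$ injects $\omega_1$ into $X$, which was excluded.

The obstruction is precise: the ground model satisfies choice, so it carries $\omega_1$ many well-ordered reals, and these have nothing to do with $A$. Making $\omega_1^L$ countable by one real $p$ does not help. The argument just given works verbatim with $L[p]$ in place of $L$, because $L[p]\models\mathrm{AC}$, and it produces the obstruction $\omega_1^{L[p]}$.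

What one wants is an increasing sequence of ground models $L[p_1]\subseteq L[p_2]\subseteq\cdots$, each having its $\omega_1$ made countable by the next, with the model keeping every real that appears at some stage but not the sequence of stages. This is the next construction: **collapse all cardinals below $\aleph_\omega^L$ with finite supports, add $A$, and keep only the reals from bounded stages and $A$.** The price is that Lemma 2 has to be proved again, with no single ground model underneath, and that the new reals come from collapses and must be counted.

## 4. The model $N=L(\mathbb R^*,A)$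

From now on all $\aleph_i$ are computed in $L$ (except in the notation $2^{\aleph_0}$). Put
$$\mathbb C=\prod_{i\ge1}\mathrm{Fn}(\omega,\aleph_i)\ \text{(finite support)},\quad \mathbb C_{\le n}=\prod_{1\le i\le n}\mathrm{Fn}(\omega,\aleph_i),\quad \mathbb A=\mathrm{Fn}(\omega\times\omega,2).$$
Let $(G,a)$ be $\mathbb C\times\mathbb A$-generic over $L$, with $G=(G_i)_{i\ge1}$, $G_i:\omega\to\aleph_i$, and $a=(a_i)_{i<\omega}$, $a_i\in2^\omega$. Let $G{\restriction}n=(G_1,\dots,G_n)$, $a_{<k}=(a_0,\dots,a_{k-1})$, and
$$M_{n,k}=L[G{\restriction}n][a_{<k}]\ (n\ge1),\quad \mathbb R^*=\bigcup_{n,k}\mathcal P(\omega)\cap M_{n,k},\quad A=\{a_i:i<\omega\},\quad N=L(\mathbb R^*,A).\tag{1}$$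
$N$ is a model of ZF, and each element of $N$ is definable in $N$ from $\mathbb R^*$, $A$, ordinals and finitely many members of $\mathbb R^*$. A set is *bounded* if it lies in some $M_{n,k}$. For example, $G_3$ and $(a_0,a_7)$ are bounded, while the sequence $a$ is not: if $a\in M_{n,k}$, then $a_k\in M_{n,k}$, but $a_k$ is Cohen over $M_{n,k}$.

**(M1)** *In $M_{n,k}$, $\aleph_{n+1}$ and $\aleph_{n+2}$ are regular cardinals and $|\mathcal P(\aleph_n)|\le\aleph_{n+1}$.* Indeed $M_{n,k}$ is an extension of $L$ by $P=\mathbb C_{\le n}\times\mathrm{Fn}(k\times\omega,2)$, which has size $\aleph_n$, hence no antichains of size $\aleph_{n+1}$; this gives the first claim. A nice name for a subset of $\aleph_n$ is a subset of $\aleph_n\times P$ of a special form, so by GCH in $L$ there are at most $2^{\aleph_n}=\aleph_{n+1}$ of them.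

**(M2)** *$M_{n,k}=L[p_{n,k}]$ for a real $p_{n,k}\in\mathbb R^*$. So $M_{n,k}\subseteq N$, and every $\aleph_i$ $(i<\omega)$ is countable in $N$.* By density $G_i$ is onto $\aleph_i$. The relation $R_i=\{(s,t):G_i(s)\le G_i(t)\}$ is a prewellordering of $\omega$, that is, a well-order up to ties. Because the values of $G_i$ fill the whole ordinal $\aleph_i$, the rank of $s$ in $R_i$ is exactly $G_i(s)$, so $G_i\in L[R_i]$. Code $R_1,\dots,R_n,a_0,\dots,a_{k-1}$ into one real.

## 5. Good pairs

In Lemma 2 the parameters $\bar f$ had a simple relation to $A$: finitely many elements of $A$ were in $L[\bar f]$, and the others were jointly Cohen over it. This is what has to be kept. Below, $y$ denotes a finite sequence of bounded sets of ordinals (reals, or subsets of $\mathbb C_{\le l}$ coded via a bijection in $L$ between $\mathbb C_{\le l}$ and $\aleph_l$).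

**Definition.** $(y,F)$ is *good* if $F\subseteq A$ is finite, $F\subseteq L[y]$, and every finite tuple of distinct elements of $A\setminus F$ is Cohen over $L[y]$.

For example, $(\langle a_0\rangle,\{a_0\})$ is good. $(\langle a_0\rangle,\emptyset)$ is not, as $a_0$ is not Cohen over $L[a_0]$. Some $y$ have no $F$ at all: let $y$ be the single real $a_0+a_1$ (digitwise mod $2$). The map $(u,v)\mapsto(u,u+v)$ carries Cohen pairs to Cohen pairs (on conditions with domain $2\times i$ it is an automorphism), so $a_0\notin L[y]$; likewise $a_1\notin L[y]$, and $a_i\notin L[a_0,a_1]$ for $i\ge2$. So $F$ would have to be empty, but the pair $(a_0,a_1)$ is not Cohen over $L[a_0+a_1]$.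

**(G1)** *$(p_{n,k},\{a_i:i<k\})$ is good*, since $(a_i)_{i\ge k}$ is generic over $M_{n,k}$ by the product lemma.

**(G2)** *If $(y,F)$ is good and $\bar b\in(A\setminus F)^{[t]}$, then $(y^\frown\bar b,F\cup\operatorname{ran}\bar b)$ is good.* If $\bar c$ is a tuple of distinct elements outside $F\cup\operatorname{ran}\bar b$, then $\bar b^\frown\bar c$ is Cohen over $L[y]$, so $\bar c$ is Cohen over $L[y][\bar b]$ by the product lemma.

**(G3)** *For all $d\in\mathrm{Fn}(t\times\omega,2)$ and finite $E\subseteq A$ there are infinitely many pairwise disjoint tuples $\bar b\in(A\setminus E)^{[t]}$ with $d\subseteq\bar b$*, by density: a condition mentions finitely many indices, and $t$ fresh ones can be made to extend $d$.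

**(G4)** *Each element of $N$ is definable in $N$ from $\mathbb R^*$, $A$, ordinals and one real $p=p_{n,k}$.* The finitely many real parameters lie in one $M_{n,k}=L[p_{n,k}]$, and a real there is definable from $p_{n,k}$ and an ordinal. We then say that the element is *defined from the good pair* $(p,F_0)$, where $F_0=\{a_i:i<k\}$.

## 6. Seeing the universe as an extension of $L[y]$

Let $(y,F)$ be good. To imitate Lemma 2 we want the homogeneous forcing $\mathbb C\times\mathbb A$ to lead from $L[y]$ to a model in which $\mathbb R^*$ and $A$ are defined as before. It is not obvious that it does: $y$ may be an odd piece of information, such as part of $G_1$ mixed with part of $G_2$. What saves us is that a sufficiently large collapse absorbs any smaller forcing.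

**Lemma 3 (Collapse lemma, ZFC).** Let $\lambda>\omega$ be regular and let $\mathbb Q$ be a poset of size $\lambda$ with $1\Vdash|\lambda|=\aleph_0$. Then the separative quotient of $\mathbb Q$ has a dense subset isomorphic to $\lambda^{<\omega}$ (ordered by reverse extension). So any two such posets have isomorphic Boolean completions.

For $\mathrm{Fn}(\omega,\lambda)$ this is visible: the conditions whose domain is an initial segment of $\omega$ are dense and form $\lambda^{<\omega}$.

*Proof.* **Step 1: large antichains.** We want to split every condition into $\lambda$ pieces. If below some $q$ there were no antichain of size $\lambda$, then $\mathbb Q$ below $q$ would preserve the regularity of $\lambda$, contradicting $1\Vdash|\lambda|=\aleph_0$. So below each $q$ there is an antichain of size $\lambda$.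

**Step 2: the tree.** We build levels that decide more and more of the generic filter. The generic filter has at most $\lambda$ elements, so it is countable in the extension; let $\dot f$ name a surjection from $\omega$ onto the generic filter $\dot g$. Put $W_0=\{1\}$. Given $W_i$, choose below each $w\in W_i$ a maximal antichain (maximal below $w$) of size $\lambda$ whose members decide $\dot f(i)$: extend an antichain of size $\lambda$ to a maximal one and refine each member to a maximal antichain of conditions deciding $\dot f(i)$. Since $|\mathbb Q|=\lambda$, the size remains $\lambda$. Let $W_{i+1}$ be the union of these. By induction each $W_i$ is a maximal antichain of $\mathbb Q$. Let $T=\bigcup_iW_i$.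

**Step 3: $T$ is dense in the separative quotient.** Let $q\in\mathbb Q$. Since $q\Vdash q\in\dot g$, there are $q'\le q$ and $i$ with $q'\Vdash\dot f(i)=q$. Some $w\in W_{i+1}$ is compatible with $q'$. As $w$ decides $\dot f(i)$, it must decide it to be $q$; so $w\Vdash q\in\dot g$, that is, $w\le_{\mathrm{sep}}q$.

**Step 4: the order on $T$ is the tree order.** Every node has $\lambda$ immediate tree-successors. Let $w\in W_i$ and $w'\in W_j$ be compatible, $i\le j$. The tree-predecessor of $w'$ in $W_i$ is compatible with $w$, hence equals $w$; so compatible elements are comparable in the tree. An element $w$ is never $\le_{\mathrm{sep}}$ a proper tree-successor $w'$ of itself, since some tree-successor of $w$ is incompatible with $w'$. So for $w,w'\in T$, $w\le_{\mathrm{sep}}w'$ holds iff $w$ equals $w'$ or lies below it in the tree. In particular, distinct nodes stay distinct in the quotient, and $T$ is isomorphic to $\lambda^{<\omega}$. $\square$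

**Lemma 4.** Let $(y,F)$ be good. There is $(H,b)$, $\mathbb C\times\mathbb A$-generic over $L[y]$, such that $b$ enumerates $A\setminus F$ and for all large $l,j$ the model $L[y][H{\restriction}l][b_{<j}]$ equals some $M_{l,k'}$, with $k'\to\infty$ as $j\to\infty$. In particular $\bigcup_{l,j}\mathcal P(\omega)\cap L[y][H{\restriction}l][b_{<j}]=\mathbb R^*$, and each $H{\restriction}l$ is bounded.

*Proof.* **Step 1: set-up.** We locate $y$ inside one stage. Choose $n\ge1$ and $k$ with $y\in M_{n,k}=:U_0$ and $F\subseteq\{a_i:i<k\}$. Let $\bar u$ enumerate $\{a_i:i<k\}\setminus F$, of length $t$, and put $W=L[y][\bar u]$. Then $L\subseteq W\subseteq U_0$. Let $P$ be as in (M1), with generic $g$, so $U_0=L[g]$.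

**Step 2: $U_0$ is a generic extension of $W$ by some $Q\in W$ with $Q\subseteq P$.** This gives control of what lies between $y$ and $U_0$. Let $B=RO(P)^L$, identify $p\in P$ with its image in $B$, and let $\hat g$ be the generic ultrafilter on $B$ induced by $g$. By the intermediate model theorem $W=L[D\cap\hat g]$ for some complete subalgebra $D\in L$ of $B$. Suprema in $D$ are those of $B$, so a maximal antichain of $D$ is a maximal antichain of $B$; hence a $B$-generic ultrafilter meets $D$ in a $D$-generic one. Put
$$Q=\{p\in P:\ p\cdot c\ne0\text{ for all }c\in D\cap\hat g\}\in W.$$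
If $p\in g$ and $c\in D\cap\hat g$, then $p\cdot c\in\hat g$ is not $0$; so $g\subseteq Q$, and $g$ is a filter on $Q$. For genericity, let $X'\in W$ be dense in $Q$, with $D$-name $\dot X'$, which is also a $B$-name with the same value. Suppose $g\cap X'=\emptyset$, and pick $p\in g$ forcing $\dot g\cap\dot X'=\emptyset$. As $p\in Q$, there is $q\le p$ in $X'$. Some $c\in D\cap\hat g$ forces $q\in\dot X'$ with respect to $D$, hence also with respect to $B$. Since $q\in Q$, $q\cdot c\ne0$; and $q\cdot c$ forces $q\in\dot g\cap\dot X'$. This contradicts $q\cdot c\le p$. So $g$ is $Q$-generic over $W$, and $U_0=L[g]=W[g]$.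

**Step 3: the next collapse absorbs $Q$.** We replace $Q$ by the standard forcing $\mathbb C_{\le n+1}$. Let $\lambda=\aleph_{n+1}$, which by (M1) is regular and uncountable in $U_0$, hence in $W$. Since $G_{n+1}$ is $\mathrm{Fn}(\omega,\lambda)$-generic over $U_0=W[g]$, $g\times G_{n+1}$ is $Q\times\mathrm{Fn}(\omega,\lambda)$-generic over $W$, and $M_{n+1,k}=W[g\times G_{n+1}]$. In $W$ both $Q\times\mathrm{Fn}(\omega,\lambda)$ and $\mathbb C_{\le n+1}$ have size $\lambda$ and collapse $\lambda$ to $\omega$. By Lemma 3, applied in $W$, their Boolean completions are isomorphic. So $M_{n+1,k}=W[H']$ for some $H'=(H'_1,\dots,H'_{n+1})$ that is $\mathbb C_{\le n+1}$-generic over $W$.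

**Step 4: assembling $(H,b)$.** We put the remaining generics back. As $(y,F)$ is good, $\bar u$ is Cohen over $L[y]$; and $H'$ is generic over $W=L[y][\bar u]$. So $(H',\bar u)$ is product generic over $L[y]$, and $L[y][H'][\bar u]=M_{n+1,k}$. Moreover $(G_i)_{i\ge n+2}$ and $(a_i)_{i\ge k}$ are generic over $M_{n+1,k}$ for the remaining part of the product. Put
$$H=(H'_1,\dots,H'_{n+1},G_{n+2},G_{n+3},\dots),\qquad b=\bar u^\frown(a_k,a_{k+1},\dots).$$
Then $(H,b)$ is $\mathbb C\times\mathbb A$-generic over $L[y]$, $b$ enumerates $A\setminus F$, and
$$L[y][H{\restriction}l][b_{<j}]=M_{l,k+j-t}\qquad(l\ge n+1,\ j\ge t).$$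
These models increase with $l$ and $j$, so the reals in their union are exactly $\mathbb R^*$; and each $H{\restriction}l$ lies in one of them. $\square$

## 7. Truth in $N$ is decided in $L[y]$

**Lemma 5 (Truth lemma).** For each formula $\varphi$ there is a formula $\Phi$ such that for all good $(y,F)$ and ordinals $\vec\alpha$:
$$N\models\varphi(y,F,A,\mathbb R^*,\vec\alpha)\iff L[y]\models\Phi(y,F,\vec\alpha).$$

*Proof.* **Step 1: the formula.** Let $\Phi$ say that $1_{\mathbb C\times\mathbb A}$ forces the statement $\psi$:
$$\text{“}y,F\in L(\dot{\mathbb R}^*,\dot A)\text{ and }L(\dot{\mathbb R}^*,\dot A)\models\varphi(y,F,\dot A,\dot{\mathbb R}^*,\vec\alpha)\text{”},$$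
where, with $(H,b)$ the generic, $\dot A$ names $F\cup\{b_i:i<\omega\}$ and $\dot{\mathbb R}^*$ names $\bigcup_{l,j}\mathcal P(\omega)\cap L[y][H{\restriction}l][b_{<j}]$.

**Step 2: $1$ decides $\psi$.** We use homogeneity. Consider the automorphisms $\pi$ of $\mathbb C\times\mathbb A$ that apply, for finitely many $i$, a finite-support permutation of $\omega$ to the domains of the functions in the factor $\mathrm{Fn}(\omega,\aleph_i)$, together with a finite-support permutation of the index of $b$ in $\mathbb A$. Passing from $(H,b)$ to its image under $\pi$ composes each $H_i$ with a permutation in $L$ and rearranges finitely many $b_i$. So the set $\{b_i\}$ does not change, and for large $j$ the models $L[y][H{\restriction}l][b_{<j}]$ do not change. As these models increase with $l,j$, the values of $\dot{\mathbb R}^*$ and $\dot A$ do not change. Hence $q\Vdash\psi$ iff $\pi q\Vdash\psi$, and the same for $\neg\psi$. Given two conditions, some such $\pi$ makes the finite domains in each factor disjoint, and likewise the finite sets of indices of $b$; then $\pi$ of the first condition is compatible with the second. So no two conditions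 decide $\psi$ oppositely.

**Step 3: evaluating $\psi$ in our universe.** For the $(H,b)$ of Lemma 4 the values of $\dot{\mathbb R}^*$ and $\dot A$ are $\mathbb R^*$ and $A$, so $L(\dot{\mathbb R}^*,\dot A)$ evaluates to $N$, which contains the bounded object $y$ and the finite set $F$. So $\psi$ is true for this generic iff $N\models\varphi(y,F,A,\mathbb R^*,\vec\alpha)$; and since $1$ decides $\psi$, it is true iff $1\Vdash\psi$. $\square$

**Corollary 6.** Let $(y,F)$ be good, $\bar b\in(A\setminus F)^{[t]}$, and $N\models\varphi(y,\bar b,F,A,\mathbb R^*,\vec\alpha)$. Then there is a finite $d\subseteq\bar b$ such that $N\models\varphi(y,\bar b',F,A,\mathbb R^*,\vec\alpha)$ for every $\bar b'\in(A\setminus F)^{[t]}$ with $d\subseteq\bar b'$.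

*Proof.* By (G2), $(y^\frown\bar b,F\cup\operatorname{ran}\bar b)$ is good, and $F=(F\cup\operatorname{ran}\bar b)\setminus\operatorname{ran}\bar b$ is recovered from it. By Lemma 5 the assumption is equivalent to a first-order statement about $y,\bar b,F,\vec\alpha$ true in $L[y][\bar b]$. As $\bar b$ is Cohen over $L[y]$, some finite $d\subseteq\bar b$ forces it over $L[y]$. Any $\bar b'$ as described is Cohen over $L[y]$ too, so the statement holds in $L[y][\bar b']$; and $(y^\frown\bar b',F\cup\operatorname{ran}\bar b')$ is good, so Lemma 5 in the other direction gives the claim. $\square$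

In applications, elements of $F$, and of $L[y]$ generally, may be used as parameters, since they are definable from $y$ and an ordinal via the canonical well-order of $L[y]$.

**Corollary 7.** $\mathcal P(\omega)^N=\mathbb R^*$.

*Proof.* $\supseteq$ is clear. Let $x\in\mathcal P(\omega)^N$ be defined from a good $(p_{n,k},F_0)$. Lemma 5, applied to "$v\in x$" for $v<\omega$, defines $x$ inside $L[p_{n,k}]=M_{n,k}$. So $x\in M_{n,k}$. $\square$

From now on we work in $N$, with
$$X=A^{<\omega}\times\omega,\qquad m=|X|.$$
As before, $m\le2^{\aleph_0}$. Also $m^2=m$: the map $((\bar a,j),(\bar a',j'))\mapsto(\bar a^\frown\bar a',\langle|\bar a|,j,j'\rangle)$, where $\langle\cdot\rangle$ codes triples of numbers by numbers, is an injection $X\times X\to X$, and Cantor–Bernstein applies.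

**Proposition 8.** $m$ is not well-orderable.

*Proof.* Otherwise there is an injection $f:A\to\mathrm{Ord}$ in $N$, defined from a good $(p,F_0)$. Pick $b\in A\setminus F_0$ and let $f(b)=\xi$. By Corollary 6 there is a finite $d\subseteq b$ with $f(b')=\xi$ for all $b'\in A\setminus F_0$ with $d\subseteq b'$. By (G3) there are infinitely many such $b'$, a contradiction. $\square$

## 8. Subsets of $X$ are coded by reals: $2^m=2^{\aleph_0}$

Since $\omega$ injects into $X$, $2^{\aleph_0}\le2^m$. For the converse we need an injection $\mathcal P(X)\to\mathcal P(\omega)$ in $N$. By Corollary 6, a set $Z\subseteq X$ defined from $(p,F_0)$ depends only on the set $F_0$ and on finitely many digits at a time, so a pair (finite subset of $A$, hereditarily finite data) should describe it. But a definition of $Z$ is not part of $Z$: different definitions give different $F_0$, and $N$ has no means to choose one. We must extract a finite set from $Z$ itself.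

**Definition.** For $Z\subseteq X$, a finite $F\subseteq A$ *supports* $Z$ if for every $(\bar a,j)\in X$, $\bar a\in A^n$, there is $K<\omega$ such that $(\bar a,j)\in Z\Leftrightarrow(\bar a',j)\in Z$ for all $\bar a'\in A^n$ satisfying, for all $i,i'<n$,

$(*)_{F,K}$: $\ \bar a'_i=\bar a'_{i'}\Leftrightarrow\bar a_i=\bar a_{i'}$; $\ \bar a'_i=\bar a_i$ if $\bar a_i\in F$; $\ \bar a'_i\notin F$ if $\bar a_i\notin F$; $\ \bar a'_i{\restriction}K=\bar a_i{\restriction}K$.

If $K$ works, so does every larger $K$. For example, fix $a_*\in A$ with $a_*(0)=1$ and let $Z=\{((x),0):x\in A,\ x(0)=1,\ x\ne a_*\}$. Then $\{a_*\}$ supports $Z$ (take $K=1$ everywhere). A finite $F\subseteq A$ without $a_*$ does not: for $\bar a=(a_*)$ and any $K\ge1$ there is $x\in A\setminus(F\cup\{a_*\})$ with $x{\restriction}K=a_*{\restriction}K$, and $((x),0)\in Z$ while $((a_*),0)\notin Z$.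

**Proposition 9.** In $N$, $2^m=2^{\aleph_0}$.

*Proof.* Let $Z\subseteq X$ be defined from a good $(p,F_0)$.

**Step (a): $F_0$ supports $Z$.** This shows that supports exist. Given $(\bar a,j)$, let $\bar b$ list the distinct entries of $\bar a$ outside $F_0$, let $t$ be its length, and apply Corollary 6 to "$(\bar a,j)\in Z$" or its negation, whichever is true, as a statement about $p$, $\bar b$ and ordinals (the entries in $F_0$ are elements of $L[p]$, and the pattern of $\bar a$ is a finite object). It yields a finite $d\subseteq\bar b$. Choose $K$ such that $d\subseteq\bar b{\restriction}(t\times K)$. If $\bar a'$ satisfies $(*)_{F_0,K}$, it arises from $\bar a$ by replacing $\bar b$ by some $\bar b'\in(A\setminus F_0)^{[t]}$ with $d\subseteq\bar b'$. Hence $(\bar a',j)\in Z\Leftrightarrow(\bar a,j)\in Z$.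

**Step (b): a finite $F'$ with $F\subseteq F'\subseteq A$, $F$ a support, is a support.** This will let us take unions. We check that $(*)_{F',K}$ implies $(*)_{F,K}$. If $\bar a_i\in F$, then $\bar a_i\in F'$ and $\bar a'_i=\bar a_i$. If $\bar a_i\in F'\setminus F$, then $\bar a'_i=\bar a_i\notin F$. If $\bar a_i\notin F'$, then $\bar a'_i\notin F'\supseteq F$. The other two clauses are the same.

**Step (c): if $F$ supports $Z$, then $D=F\cap F_0$ supports $Z$.** This makes $F_0$ an upper bound for what a support needs. The trick is to move $F\setminus F_0$ away from the tuple under consideration. Let $\bar g\in(A\setminus F_0)^{[s]}$ enumerate $F\setminus F_0$. By Corollary 6, applied to "$D\cup\operatorname{ran}\bar g$ supports $Z$", there is a finite $d\subseteq\bar g$ such that $D\cup\operatorname{ran}\bar g'$ supports $Z$ for all $\bar g'\in(A\setminus F_0)^{[s]}$ with $d\subseteq\bar g'$. Given $(\bar a,j)$, use (G3) to choose such a $\bar g'$ with $\operatorname{ran}\bar g'$ disjoint from the set of entries of $\bar a$. Take $K$ for $(\bar a,j)$ and the support $D\cup\operatorname{ran}\bar g'$, and enlarge $K$ so that $\bar a_i{\restriction}K\ne e{\restriction}K$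 for all $i$ and all $e\in\operatorname{ran}\bar g'$.

Let $\bar a'$ satisfy $(*)_{D,K}$; we verify $(*)_{D\cup\operatorname{ran}\bar g',K}$. If $\bar a_i\in D\cup\operatorname{ran}\bar g'$, then $\bar a_i\in D$, so $\bar a'_i=\bar a_i$. If $\bar a_i\notin D\cup\operatorname{ran}\bar g'$, then $\bar a'_i\notin D$, and $\bar a'_i\notin\operatorname{ran}\bar g'$ because $\bar a'_i{\restriction}K=\bar a_i{\restriction}K$. The other clauses are the same. So $(\bar a,j)\in Z\Leftrightarrow(\bar a',j)\in Z$.

**Step (d): a canonical support.** Let $F$ be an inclusion-minimal support. By (c), $F\cap F_0$ is a support contained in $F$, so $F=F\cap F_0\subseteq F_0$. Hence there are only finitely many inclusion-minimal supports, and by (a) there is at least one, inside the finite set $F_0$. Let $F_Z$ be the union of all inclusion-minimal supports. It is finite, it is definable from $Z$ and $A$, and it is a support by (b). In the example above, $F_Z=\{a_*\}$.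

**Step (e): the code.** We turn $Z$ into $F_Z$ and a set of finite objects. Write $F_Z=\{f_1<\dots<f_t\}$ in lexicographic order. Let $c(Z)$ be the set of all $(n,j,\rho,\sim,K,u)$ with $n,j,K<\omega$, $\rho:n\to\{0,\dots,t\}$, $\sim$ an equivalence relation on $n$, and $u:n\to2^K$, such that $(\bar a,j)\in Z$ for every $\bar a\in A^n$ with
$$\bar a_i=f_{\rho(i)}\text{ if }\rho(i)>0;\quad \bar a_i\notin F_Z\text{ if }\rho(i)=0;\quad \bar a_i=\bar a_{i'}\Leftrightarrow i\sim i';\quad \bar a_i{\restriction}K=u_i.\tag{2}$$
Each $(\bar a,j)$ and $K$ determine exactly one such tuple whose conditions (2) $\bar a$ satisfies, the *$K$-description* of $(\bar a,j)$. In the example, the $1$-description of $((x),0)$ with $x(0)=1$, $x\ne a_*$, has $n=1$, $j=0$, $\rho(0)=0$, $K=1$, $u_0=\langle1\rangle$ and the only equivalence relation on one point; it belongs to $c(Z)$.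

We claim: $(\bar a,j)\in Z$ iff for some $K$ the $K$-description of $(\bar a,j)$ belongs to $c(Z)$. If it belongs to $c(Z)$, then $(\bar a,j)\in Z$ because $\bar a$ itself satisfies (2). Conversely, let $(\bar a,j)\in Z$ and let $K$ be as in the definition of "$F_Z$ supports $Z$". All $\bar a'$ with the same $K$-description satisfy $(*)_{F_Z,K}$, so $(\bar a',j)\in Z$; hence the description is in $c(Z)$.

So $Z$ is recovered from $(F_Z,c(Z))$, and $Z\mapsto(F_Z,c(Z))$ is an injection, in $N$, from $\mathcal P(X)$ into $[A]^{<\omega}\times\mathcal P(V_\omega)$. The latter injects into $\mathcal P(\omega)$, because $A\subseteq2^\omega$ and finite subsets of $2^\omega$ are coded by their increasing enumerations. Cantor–Bernstein gives $2^m=2^{\aleph_0}$. $\square$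

## 9. A dichotomy for sets of reals

After Proposition 9, a cardinal between $m$ and $2^m$ is the cardinality of a set of reals. So $\mathrm{CH}(m)$ follows once every set of reals is either of size at most $m$ or of full size.

**Theorem 10.** In $N$: if $S\subseteq\mathcal P(\omega)$, then $|S|\le m$ or $|S|=2^{\aleph_0}$.

*Proof.* By (G4) and Corollary 7, let $S=\{x\in\mathbb R^*:N\models\varphi(x,p,A,\mathbb R^*,\vec\alpha)\}$ with $(p,F_0)$ good, $p=p_{n,k}$, $F_0=\{a_i:i<k\}$. For finite $F\subseteq A$ write $L[p][F]$ for $L[p]$ extended by the increasing enumeration of $F$. The two cases are whether or not the elements of $A$ account for all of $S$ over $L[p]$.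

### 9.1. Case (i): every $x\in S$ lies in some $L[p][F]$, $F\subseteq A$ finite

We shall attach to each $x\in S$ a finite subset of $A$ and a natural number. Since $F_0\subseteq L[p]$, we may always take $F\subseteq A\setminus F_0$.

**Step 1: $L[p][F]\cap L[p][F']$ contains no reals beyond $W=L[p][F\cap F']$**, for finite $F,F'\subseteq A\setminus F_0$. This will make the choice of $F$ canonical. As $(p,F_0)$ is good, an enumeration of $F\cup F'$ that lists $F\cap F'$ first is Cohen over $L[p]$; so the enumerations of $F\setminus F'$ and $F'\setminus F$ are mutually generic over $W$. Let a real in both models have names $\sigma,\sigma'\in W$ on the two sides, and let $(q,q')$ in the product generic force $\sigma=\sigma'\subseteq\omega$. Suppose $q_1,q_2\le q$ decided "$v\in\sigma$" oppositely. Take $q''\le q'$ deciding "$v\in\sigma'$"; then one of $(q_1,q''),(q_2,q'')$ forces $\sigma\ne\sigma'$, a contradiction. So $q$ decides every "$v\in\sigma$", and the real is $\{v:q\Vdash v\in\sigma\}\in W$.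

**Step 2: the least $F_x$.** Let $F\subseteq A\setminus F_0$ be of least size with $x\in L[p][F]$. If also $x\in L[p][F']$, where $F'\subseteq A\setminus F_0$, then $x\in L[p][F\cap F']$ by Step 1, so $|F\cap F'|\ge|F|$ and $F\subseteq F'$. So each $x\in S$ has a least $F_x\subseteq A\setminus F_0$ with $x\in L[p][F_x]$.

**Step 3: counting.** Let $\xi_x$ be the index of $x$ in the canonical well-order of the reals of $L[p][F_x]$. We need a bound on $\xi_x$ that is independent of $x$ and countable in $N$. Now $L[p][F_x]$ is a definable inner model of some $M_{n,k'}$, where by (M1) there are at most $\aleph_{n+1}$ reals and $\aleph_{n+2}$ is a cardinal; so the order type is $<\aleph_{n+2}$. The subscript $n$ does not grow with $F_x$: adding Cohen reals changes only $k'$. By (M2), $\aleph_{n+2}$ is countable in $N$; this is where the collapses remove the obstruction of Section 3. Fix in $N$ one injection $\aleph_{n+2}\to\omega$. As $x$ is recovered from $(F_x,\xi_x)$, the map $x\mapsto(F_x,\xi_x)$ yields an injection $S\to[A]^{<\omega}\times\omega$ in $N$. Using increasing enumerations, $|S|\le|A^{<\omega}\times\omega|=m$.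

### 9.2. Case (ii): some $x_0\in S$ lies in no $L[p][F]$

Then $x_0$ owes something to the collapses. We shall vary the collapse generic along a perfect tree and keep the resulting real in $S$.

**Step 1: isolating the collapse part of $x_0$.** Take $(H,b)$ from Lemma 4 for $(p,F_0)$, and $r\ge1$, $j$ with $x_0\in L[p][H{\restriction}r][b_{<j}]$. Put
$$y'=p^\frown b_{<j},\quad F'=F_0\cup\{b_i:i<j\},\quad E=\mathbb C_{\le r},\quad h_0=H{\restriction}r .$$
By product genericity of $(H,b)$ over $L[p]$:

* $(y',F')$ and $(y'^\frown h_0,F')$ are good: $A\setminus F'=\{b_i:i\ge j\}$, and tuples from this set are Cohen over $L[p][b_{<j}][H{\restriction}r]$;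
* $h_0$ is $E$-generic over $L[y']$, and $x_0=\tau^{h_0}$ for an $E$-name $\tau\in L[y']$;
* $x_0\notin L[y']$ by the case hypothesis, since $L[y']=L[p][\{b_i:i<j\}]$.

**Step 2: when is $\tau^h$ in $S$?** We find a condition that guarantees it. For a bounded $h$, "$\tau^h\in S$" is a statement in $N$ about $y'^\frown h$, $A$, $\mathbb R^*$ and ordinals ($\tau$ is given by its index in the canonical well-order of $L[y']$). Let $\Phi$ be the formula that Lemma 5 associates with it. Since $\tau^{h_0}\in S$ and $(y'^\frown h_0,F')$ is good, $L[y'][h_0]\models\Phi(y'^\frown h_0,F',\dots)$. So some $e\in h_0$ forces over $L[y']$: "$\Phi(y'^\frown\dot h,F',\dots)$, $\tau\subseteq\omega$, and $\tau\notin L[y']$". By Lemma 5 in the other direction: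

$$\text{if }h\ni e\text{ is bounded and }E\text{-generic over }L[y']\text{, and }(y'^\frown h,F')\text{ is good, then }\tau^h\in S.\tag{3}$$

**Step 3: a model $U$ in which the relevant sets are countable.** We need it to build a tree of generics. Choose $n'\ge r$ and $k'$ with $y'\in M_{n',k'}$. For $t<\omega$ the set $E\times\mathrm{Fn}(t\times\omega,2)$ has size $\aleph_r\le\aleph_{n'}$ in $L$. By (M1), $M_{n',k'}$ has at most $\aleph_{n'+1}$ subsets of it, so the $L[y']$-cardinality of $\mathcal P(E\times\mathrm{Fn}(t\times\omega,2))\cap L[y']$ is an ordinal $<\aleph_{n'+2}$. The same holds for the union over $t$, since that cardinality does not depend on $t$. Let $U=L[y'][H{\restriction}(n'+2)]$. This is a model of ZFC in which $\aleph_{n'+2}$ is countable, so these sets are countable in $U$. By Lemma 4, $U$ is contained in some $M_{l,k''}$, so $U\subseteq N$. As $(H,b)$ is generic over $L[p]$, all finite tuples of distinct elements of $A\setminus F'=\{b_i:i\ge j\}$ are Cohen over $U$.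

**What the tree must achieve.** In $U$ one easily builds conditions $e_s$ $(s\in2^{<\omega})$ below $e$ such that each branch $z$ generates an $E$-generic filter $h_z$ over $L[y']$, with different reals $\tau^{h_z}$. To use (3) we also need $(y'^\frown h_z,F')$ to be good: tuples $\bar c$ from $A\setminus F'$ must stay Cohen over $L[y'][h_z]$, for *every* $z\in2^\omega\cap N$. The obvious reason would be that $\bar c$ is Cohen over $U[z]$, which contains $h_z$. That stops working at once: $z$ may be $\bar c$ itself (with $t=1$). The remedy is to have the tree prepared, in $U$, for all branches simultaneously: each finite level of the tree agrees on a Cohen condition lying in a given dense set, whichever branch is taken. The dense set of such agreed conditions is in $U$, and over $U$ the tuple $\bar c$ is Cohen no matter what $z$ is.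

**Step 4: the construction in $U$.** Let $(D_i)_{i<\omega}$ enumerate the dense subsets of $E$ in $L[y']$. Let $(t_i,\dot O_i,d_i)_{i<\omega}$ enumerate all triples $(t,\dot O,d)$ with $t<\omega$, $d\in\mathrm{Fn}(t\times\omega,2)$, and $\dot O\in L[y']$, $\dot O\subseteq E\times\mathrm{Fn}(t\times\omega,2)$, such that $1_E$ forces over $L[y']$ that
$$\dot O^h:=\{d':\exists e'\in h\ (e',d')\in\dot O\}$$
is dense and closed under extension in $\mathrm{Fn}(t\times\omega,2)$. By Step 3 both enumerations exist in $U$. Build $e_s\in E$, decreasing along $s$, with $e_\emptyset=e$. Given $(e_s)_{s\in2^i}$: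

1. *Genericity.* Extend each $e_s$ to $e^1_s\in D_i$.
2. *Splitting.* Some "$v\in\tau$" is not decided by $e^1_s$; otherwise $e^1_s$ would force $\tau=\{v:e^1_s\Vdash v\in\tau\}\in L[y']$, against the choice of $e$. Choose $e_{s0},e_{s1}\le e^1_s$ deciding some such "$v\in\tau$" oppositely.
3. *Agreement.* Go through the $2^{i+1}$ strings $s$ of length $i+1$ one after another, successively extending the current $e_s$ and the current extension of $d_i$, so that $e_s$ forces that extension to be in $\dot O_i^{\dot h}$. This is possible since $\dot O_i^{\dot h}$ is forced to be dense. Let $d_i^*\supseteq d_i$ be the final extension. Since $\dot O_i^{\dot h}$ is forced to be closed under extension, $e_s\Vdash d_i^*\in\dot O_i^{\dot h}$ for **all** $s\in2^{i+1}$.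

Item 3 strengthens the conditions of item 2 and so keeps their decisions. As $U\models\mathrm{ZFC}$, the choices can be made there, and $(e_s)_s,(d_i^*)_i\in U$.

**Step 5: the filters $h_z$.** For $z\in2^\omega\cap N$ let $h_z=\{e'\in E:\exists l\ e_{z\restriction l}\le e'\}$. It is a filter containing $e$, and by item 1 it is $E$-generic over $L[y']$. It is bounded, because $z$ is bounded by Corollary 7 and $(e_s)_s\in U\subseteq M_{l,k''}$.

**Step 6: $(y'^\frown h_z,F')$ is good.** This is the last hypothesis of (3). $F'\subseteq L[y']$ is clear. Let $\bar c\in(A\setminus F')^{[t]}$, and let $O\in L[y'][h_z]$ be dense in $\mathrm{Fn}(t\times\omega,2)$. We may assume that $O$ is closed under extension: if some finite part of $\bar c$ extends an element of $O$, that element is itself a part of $\bar c$. We show that $\bar c$ meets $O$.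

There is an $E$-name $\sigma\in L[y']$ with $\sigma^{h_z}=O$ such that $1_E$ forces $\sigma$ to be dense and closed under extension: by the maximal principle, replace a given name by one that denotes all of $\mathrm{Fn}(t\times\omega,2)$ whenever the original fails to be so. Put $\dot O=\{(e',d'):e'\Vdash d'\in\sigma\}\in L[y']$. Then $\dot O^h=\sigma^h$ for every generic $h$, so $\dot O$ is of the kind enumerated, and $\dot O^{h_z}=O$. The set
$$\{d_i^*:(t_i,\dot O_i)=(t,\dot O)\}\in U$$
is dense in $\mathrm{Fn}(t\times\omega,2)$, because every $d$ occurs as $d_i$ for some such $i$, and $d_i^*\supseteq d_i$. As $\bar c$ is Cohen over $U$, some such $d_i^*\subseteq\bar c$. Since $e_{z\restriction(i+1)}\in h_z$ forces $d_i^*\in\dot O^{\dot h}$, we get $d_i^*\in O$. Hence $\bar c$ is Cohen over $L[y'][h_z]$.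

**Step 7: counting.** By (3), $\tau^{h_z}\in S$ for all $z\in2^\omega\cap N$. If $z\ne z'$ and $s$ is their longest common initial segment, then by item 2 the filters $h_z$ and $h_{z'}$ contain conditions deciding some "$v\in\tau$" oppositely; so $\tau^{h_z}\ne\tau^{h_{z'}}$. The map $z\mapsto\tau^{h_z}$ is in $N$, being defined from $(e_s)_s,\tau,E\in N$. So $2^{\aleph_0}\le|S|\le2^{\aleph_0}$, and $|S|=2^{\aleph_0}$. $\square$

## 10. $\mathrm{CH}(m)$ holds in $N$

**Proof of Theorem 1.** In $N$ let $m\le n\le2^m$. By Proposition 9, $2^m=2^{\aleph_0}$, so $n=|S|$ for some $S\subseteq\mathcal P(\omega)$. By Theorem 10 either $n\le m$, whence $n=m$ by Cantor–Bernstein, or $n=2^{\aleph_0}=2^m$. So $\mathrm{CH}(m)$ holds. The cardinal $m$ is infinite, since $\omega$ injects into $X$, and it is not well-orderable by Proposition 8. The facts $m\le2^{\aleph_0}$ and $m^2=m$ were shown before Proposition 8, and $2^m=2^{\aleph_0}$ is Proposition 9. $\blacksquare$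

So, assuming (as one must) that ZF is consistent, it is not provable in ZF that $\mathrm{CH}(m)$ implies that $m$ is well-orderable. No large cardinals are needed.

## 11. $\mathrm{CH}(\aleph_0)$, $\aleph(m)$ and $\mathrm{CH}(2^m)$ in $N$

The proof of Theorem 1 does not need what follows; it describes $N$ a little further.

**Theorem 11.** In $N$:

1. $\aleph_0<m<2^m=2^{\aleph_0}$, so $\mathrm{CH}(\aleph_0)$ fails. Moreover $m$ is the only cardinal $m'$ with $2^{m'}=2^{\aleph_0}$ and $\mathrm{CH}(m')$.
2. $\aleph(m)=\aleph(2^m)=\omega_1=\aleph_\omega^L$.
3. $\mathrm{CH}(2^m)$ fails.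

*Proof.* **Part 1** places $m$ among the cardinals. We have $\aleph_0\le m$, and $\aleph_0\ne m$ by Proposition 8; $m<2^m$ is Cantor's theorem; $2^m=2^{\aleph_0}$ is Proposition 9. Now let $2^{m'}=2^{\aleph_0}$ and $\mathrm{CH}(m')$. Then $m'<2^{m'}=2^{\aleph_0}$, so $m'$ is the cardinality of a set of reals and is not $2^{\aleph_0}$; by Theorem 10, $m'\le m$. Thus $m'\le m<2^m=2^{m'}$, whence $m=m'$ by $\mathrm{CH}(m')$.

**Part 2** computes the Hartogs numbers. Each $\aleph_i$ is countable in $N$ by (M2). An enumeration of $\aleph_\omega^L$ in type $\omega$ would be coded by a real, which by Corollary 7 lies in some $M_{n,k}$, where $\aleph_{n+1}$ is uncountable; so there is none, and $\omega_1^N=\aleph_\omega^L$.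

Let $f:\omega_1\to X$ be an injection in $N$ defined from a good $(p,F_0)$. Suppose some $f(\xi)=(\bar a,j)$ has entries outside $F_0$, and let $\bar b$ list the distinct ones. By Corollary 6 and (G3) the statement stays true with $\bar b$ replaced by some $\bar b'\ne\bar b$; hence $f(\xi)=(\bar a',j)$ with $\bar a'\ne\bar a$, a contradiction. So $\operatorname{ran}f\subseteq F_0^{<\omega}\times\omega$, which is countable, a contradiction. Since $\aleph_0\le m$, every countable ordinal injects into $X$, and $\aleph(m)=\omega_1$.

If $\omega_1\le2^m=2^{\aleph_0}$, then by Theorem 10 either $\omega_1\le m$ as cardinals, which was just excluded, or $\omega_1$ has cardinality $2^m$, which would make $m$ well-orderable, against Proposition 8. So $\aleph(2^m)=\omega_1$.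

**Part 3** uses Specker's theorem from Section 1. If $\mathrm{CH}(2^m)$ held, then together with $\mathrm{CH}(m)$ it would make $2^m$, hence $m$, well-orderable, against Proposition 8. $\square$
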